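\title{Infinite-dimensional hyperspaces with exactly two orbits}

\begin{abstract}
Let $\Sigma$ be a solenoid and $Q$ the Hilbert cube. We prove that the hyperspace of subcontinua of $\Sigma\times[0,1]$ is homeomorphic to $\mathrm{Cone}(\Sigma)\times Q$, and that this space has exactly two orbits under its group of homeomorphisms. Hence a $\frac12$-homogeneous hyperspace of subcontinua need not be finite dimensional. For a universal solenoid the factor $[0,1]$ may be replaced by any nondegenerate Peano continuum. The construction gives uncountably many pairwise non-homeomorphic hyperspaces of this kind. We also describe the two orbits of an arbitrary $\frac12$-homogeneous hyperspace of subcontinua.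
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected metric space; it is \emph{nondegenerate} if it has more than one point. For a continuum $X$ with metric $d$, the \emph{hyperspace} $C(X)$ is the set of all subcontinua of $X$ with the Hausdorff metric
\[
H(A,B)=\max\Bigl\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Bigr\}.
\]
For a positive integer $n$, a space is \emph{$\frac1n$-homogeneous} if the group of its homeomorphisms onto itself acts on it with exactly $n$ orbits. The number $n$ counts the topologically different kinds of points of the space, and $n=1$ is ordinary homogeneity.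

The two simplest hyperspaces have two kinds of points. The subcontinua of $[0,1]$ are the intervals $[a,b]$ with $a\le b$, and they form a triangle. The proper subcontinua of the circle $\mathbb R/\mathbb Z$ are the arcs $x+[0,r]$ with $0\le r<1$, and they tend to the whole circle as $r\to1$, so the hyperspace is the cone over the circle. In both cases we get a 2-cell, whose orbits are its interior and its boundary. For two large classes of continua there are no other examples. A \emph{triod} is a continuum $T$ containing a subcontinuum $Z$ such that $T\setminus Z$ has at least three components, and a continuum is \emph{atriodic} if it contains no triod. We take the following two facts as known.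
\begin{itemize}
\item[(K1)] If $X$ is an arc or a simple closed curve, then $C(X)$ is a 2-cell and hence $\frac12$-homogeneous.
\item[(K2)] If $X$ is a locally connected continuum or a nondegenerate atriodic continuum and $C(X)$ is $\frac12$-homogeneous, then $X$ is an arc or a simple closed curve.
\end{itemize}
This paper answers the following question from \cite{TwoOrbits}, in which $\dim$ is topological dimension.
\begin{quote}
\emph{If $X$ is a continuum and $C(X)$ is $\frac12$-homogeneous, must $\dim C(X)$ be finite?}
\end{quote}

The examples suggest a positive answer. What separates the two orbits of a 2-cell is its boundary, and a boundary is a finite-dimensional phenomenon: the cube $[0,1]^n$ has boundary points and interior points, while the Hilbert cube $Q=[0,1]^{\mathbb N}$ is homogeneous. But there is a second property that can tell the points of a hyperspace apart, namely local connectedness, and it survives in infinite dimensions. The answer is negative.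

To state the results, let $1=q_0<q_1<q_2<\cdots$ be integers with $q_m\mid q_{m+1}$. The inverse limit
\[
\Sigma=\varprojlim\mathbb R/q_m\mathbb Z
\]
of circles under the natural projections is a \emph{solenoid}. We call it \emph{universal} if every positive integer divides some $q_m$, as for $q_m=(m+1)!$. The \emph{cone} $\mathrm{Cone}(\Sigma)$ is the quotient of $\Sigma\times[0,1]$ in which $\Sigma\times\{1\}$ is collapsed to one point $v$, the \emph{vertex}. A \emph{Peano continuum} is a locally connected continuum.

\begin{theorem}\label{thm:A}
Let $Y$ be a nondegenerate Peano continuum, $\Sigma$ a solenoid, and $X=\Sigma\times Y$. Assume that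
\begin{itemize}
\item[(a)] $\Sigma$ is universal, or
\item[(b)] $Y$ is an arc.
\end{itemize}
Then $C(X)$ is homeomorphic to $\mathrm{Cone}(\Sigma)\times Q$.
\end{theorem}

\begin{theorem}\label{thm:B}
For every solenoid $\Sigma$, the space $\mathrm{Cone}(\Sigma)\times Q$ is infinite dimensional and has exactly two orbits. Hence $C(X)$ is $\frac12$-homogeneous and $\dim C(X)=\infty$ for every $X$ as in Theorem~\ref{thm:A}.
\end{theorem}

So $X=\Sigma\times[0,1]$, with any solenoid $\Sigma$, answers the question. In particular, the arc and the simple closed curve are not the only continua with a $\frac12$-homogeneous hyperspace.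

A space is \emph{connected im kleinen}, or \emph{cik}, at a point if every neighborhood of the point contains a connected neighborhood of it; here a neighborhood is a set containing the point in its interior. The next theorem shows that there are many examples, and that in all of them the two orbits are separated by this property.

\begin{theorem}\label{thm:C}
\begin{itemize}
\item[(1)] If $\Sigma$ is the universal solenoid with $q_m=(m+1)!$, then $C(\Sigma\times Y)$ is homeomorphic to $\mathrm{Cone}(\Sigma)\times Q$ for every nondegenerate Peano continuum $Y$. Thus there are continua $X$ of every dimension in $\{2,3,\dots,\infty\}$ with $C(X)$ $\frac12$-homogeneous and infinite dimensional, all with the same hyperspace.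
\item[(2)] There are uncountably many pairwise non-homeomorphic infinite-dimensional $\frac12$-homogeneous hyperspaces $C(\Sigma\times[0,1])$.
\item[(3)] If $C(X)$ is $\frac12$-homogeneous, then exactly one of the following holds, and both occur:
\begin{itemize}
\item[(i)] $X$ is an arc or a simple closed curve, and $C(X)$ is a 2-cell;
\item[(ii)] $X$ is not locally connected, and the two orbits of $C(X)$ are the set of points at which $C(X)$ is cik, which contains the point $X$, and the set of points at which it is not cik, which contains some singleton.
\end{itemize}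
\end{itemize}
\end{theorem}

The model for the proof is the hyperspace of the solenoid itself (Example~\ref{ex:model}). Like the hyperspace of the circle it is a cone, but it has three orbits: the vertex, the base, and the rest. Multiplying the cone by $Q$ erases the difference between the base and the rest and keeps the vertex special; this is Theorem~\ref{thm:B}, proved in Section~\ref{sec:orbits}. Theorem~\ref{thm:A} says that multiplying $\Sigma$ by $Y$ has exactly this effect on the hyperspace. In Section~\ref{sec:slice} we use the action of the group $\Sigma$ to reduce Theorem~\ref{thm:A} to a statement about a pair $(\mathcal W,\mathcal F)$ of closed subsets of $C(X)$: both are Hilbert cubes, and $\mathcal F$ is a Z-set in $\mathcal W$. Sections~\ref{sec:key}--\ref{sec:Z} prove this statement. The geometric core is Lemma~\ref{lem:key}, the only place where (a) or (b) is used. Theorem~\ref{thm:C} is proved in Section~\ref{sec:more}.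

\section{Tools}\label{sec:tools}

Maps are continuous, $I=[0,1]$, and $\cong$ means ``homeomorphic''. Two maps into a metric space are \emph{$\varepsilon$-close} if their values at each point are at distance at most $\varepsilon$. For a metric space $M$ that need not be compact, $C(M)$ still denotes the space of continua contained in $M$, with the Hausdorff metric. If $M$ is compact, so is $C(M)$.

A metric space $(M,\rho)$ is \emph{geodesic} if any two points $z,z'$ are the ends of a \emph{geodesic}, an isometric copy of the interval $[0,\rho(z,z')]$. It is \emph{proper} if closed balls are compact. A compact metrizable space $M$ is an \emph{absolute retract} (AR) if every map into $M$ from a closed subset of a metrizable space extends to the whole space; a retract of an AR is an AR. A closed subset $Z$ of a space $M\cong Q$ is a \emph{Z-set} if for each $\varepsilon>0$ some map $M\to M\setminus Z$ is $\varepsilon$-close to the identity. Since $M$ is compact, this does not depend on the metric, and homeomorphisms carry Z-sets to Z-sets. The basic example is the face $Q\times\{1\}$ of $Q\times I\cong Q$, pushed off itself by the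 maps $(z,u)\mapsto(z,\min\{u,1-\varepsilon\})$.

We use the following published results.
\begin{itemize}
\item[(T1)] If $A\subset B$ are continua, there is an \emph{order arc} from $A$ to $B$, that is, a path $\gamma\colon I\to C(B)$ from $A$ to $B$ with $\gamma(s)\subset\gamma(s')$ for $s\le s'$ (Kelley \cite{Kelley}).
\item[(T2)] If $M$ is a continuum and $\mathcal A$ is a subcontinuum of $C(M)$, then $\bigcup\mathcal A$ is a continuum, and $\bigcup\colon C(C(M))\to C(M)$ is continuous (Kelley).
\item[(T3)] Every Peano continuum has a compatible convex metric, which is geodesic by compactness (Bing, Moise \cite{BingMoise}).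
\item[(T4)] If $M$ is a Peano continuum, then $C(M)$ is an AR (Wojdys{\l}awski \cite{Woj}).
\item[(T5)] Let $M$ be a compact AR such that for every $n$ any two maps $I^n\to M$ can be approximated arbitrarily closely by maps with disjoint images. Then $M\cong Q$ (Toru\'nczyk \cite{Tor}).
\item[(T6)] A homeomorphism between two Z-sets of $Q$ extends to a homeomorphism of $Q$ (Anderson \cite{And}). Consequently, if $M,M'\cong Q$, then a homeomorphism from a Z-set of $M$ onto a Z-set of $M'$ extends to a homeomorphism $M\to M'$.
\item[(T7)] $Q$ is homogeneous (Keller \cite{Keller}).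
\item[(T8)] For each $\varepsilon>0$, a Peano continuum is a finite union of Peano continua of diameter less than $\varepsilon$.
\end{itemize}
A map $\nu\colon M\to C(N)$ between continua $M$ and $C(N)$ induces the map $A\mapsto\nu(A)$ from $C(M)$ to $C(C(N))$. Composing with the union map of (T2) gives a convenient way to deform all subcontinua at once:
\begin{itemize}
\item[(U)] if $M,N$ are continua and $\nu\colon M\to C(N)$ is a map, then $A\mapsto\bigcup_{p\in A}\nu(p)$ is a map $C(M)\to C(N)$.
\end{itemize}

We also need four textbook facts.
\begin{itemize}
\item[(E1)] A space that is cik at every point is locally connected. A Peano continuum is path connected and locally path connected. A connected finite union of Peano continua in a metric space is a Peano continuum.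
\item[(E2)] In a closed rectangle in the plane, a path from the left side to the right side meets every path from the bottom side to the top side.
\item[(E3)] A compact metric space in which the distance of any two points is the infimum of the lengths of the paths joining them is geodesic.
\item[(E4)] If $k_1\colon N\to M_1$ and $k_2\colon N\to M_2$ are maps of a compact space onto Hausdorff spaces, and $k_1(p)=k_1(p')$ holds exactly when $k_2(p)=k_2(p')$, then there is a homeomorphism $h\colon M_1\to M_2$ with $hk_1=k_2$.
\end{itemize}

The point of a geodesic metric is that closed balls are continua that vary continuously with center and radius.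

\begin{lemma}\label{lem:balls}
Let $(M,\rho)$ be a proper geodesic space. For $A\in C(M)$ and $s\ge0$ let $N_s(A)=\{z\in M:\rho(z,A)\le s\}$, and write $N_s(z)=N_s(\{z\})$. Then $N_s(A)$ is a continuum, and the Hausdorff distance between $N_s(z)$ and $N_{s'}(z')$ is at most $|s-s'|+\rho(z,z')$.
\end{lemma}

\begin{proof}
The set $N_s(A)$ is closed and bounded, hence compact. Each of its points is joined to a nearest point of $A$ by a geodesic, which lies in $N_s(A)$; so $N_s(A)$ is connected. Let $\theta=|s-s'|+\rho(z,z')$ and $p\in N_s(z)$. Then $\rho(p,z')\le s+\rho(z,z')\le s'+\theta$. Moving $p$ along a geodesic toward $z'$ by the distance $\min\{\theta,\rho(p,z')\}$ gives a point of $N_{s'}(z')$ within $\theta$ of $p$. The situation is symmetric in the two balls.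
\end{proof}

\section{Solenoids and the model case}\label{sec:solenoid}

Let $\Sigma$ be a solenoid. It is a compact abelian group, written additively. Let $\pi_m\colon\Sigma\to\mathbb R/q_m\mathbb Z$ be the projections; the sets $\pi_m^{-1}(J)$ with $m\ge0$ and $J$ an open arc form a base of the topology. We fix the translation-invariant metric $d_\Sigma(x,x')=\sum_m2^{-m}q_m^{-1}\|\pi_m(x-x')\|_m$, where $\|\cdot\|_m$ is the distance to $0$ in $\mathbb R/q_m\mathbb Z$. Two objects describe $\Sigma$ completely.

The first is the line $\varphi\colon\mathbb R\to\Sigma$, $\varphi(t)=(t\bmod q_m)_m$. It is a continuous homomorphism, and it is injective because $q_m\to\infty$. We put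
\[
\omega(s)=\sup_{|t|\le s}d_\Sigma(\varphi(t),0),
\]
so that $\omega(s)\to0$ as $s\to0$ and $d_\Sigma(\varphi(t),\varphi(t'))\le\omega(|t-t'|)$.

The second is the decreasing sequence of compact subgroups $K_m=\ker\pi_m$. We have $\varphi(t)\in K_m$ if and only if $t\in q_m\mathbb Z$; in particular $K_m$ is infinite. Since $\bigcap_mK_m=\{0\}$, compactness gives $\operatorname{diam}K_m\to0$. For $\kappa\in K_m$ and $n\ge m$ the coordinate $\pi_n(\kappa)$ lies in the finite set $q_m\mathbb Z/q_n\mathbb Z$, so $K_m$ is totally disconnected. It has no isolated points, since $\kappa+\varphi(q_n)\to\kappa$ and $\varphi(q_n)\in K_n\setminus\{0\}$.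

\begin{lemma}\label{lem:sol}
\begin{itemize}
\item[(i)] If $0\le b-a<q_m$, then $(\kappa,t)\mapsto\kappa+\varphi(t)$ is a homeomorphism of $K_m\times[a,b]$ onto $\pi_m^{-1}([a,b]\bmod q_m)$.
\item[(ii)] $\varphi(q_m\mathbb Z)$ is dense in $K_m$, and $\varphi([0,r])\to\Sigma$ in the Hausdorff metric as $r\to\infty$. In particular $\Sigma$ is a continuum.
\item[(iii)] Each set $x+\varphi([0,r])$ meets $K_0$ in a finite set, so it is not $\Sigma$. Every proper subcontinuum of $\Sigma$ equals $x+\varphi([0,r])$ for a unique pair $(x,r)\in\Sigma\times[0,\infty)$.
\item[(iv)] $\Sigma$ is not cik at any point.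
\end{itemize}
\end{lemma}

\begin{proof}
(i) The map is continuous on a compact space, so it suffices to show that it is bijective. If $\kappa+\varphi(t)=\kappa'+\varphi(t')$, then $t-t'\in q_m\mathbb Z$ and $|t-t'|<q_m$, so $t=t'$ and $\kappa=\kappa'$. If $\pi_m(x)=t\bmod q_m$ with $t\in[a,b]$, then $x-\varphi(t)\in K_m$.

(ii) For $\kappa\in K_m$ and $n\ge m$ choose $j\in\mathbb Z$ with $\pi_n(\kappa)=q_mj\bmod q_n$; then $\kappa-\varphi(q_mj)\in K_n$. For $x\in\Sigma$ and any $n$ choose $t\in[0,q_n)$ with $\pi_n(x)=t\bmod q_n$; then $x-\varphi(t)\in K_n$, so $H(\varphi([0,r]),\Sigma)\le\operatorname{diam}K_n$ for $r\ge q_n$. Both claims follow from $\operatorname{diam}K_n\to0$.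

(iii) Since $q_0=1$, the point $x+\varphi(t)$ lies in $K_0$ only for $t$ in one coset of $\mathbb Z$, which has finitely many points in $[0,r]$; and $K_0$ is infinite. A proper subcontinuum $A$ misses a basic open set $\pi_m^{-1}(J)$, so it lies in a set $\pi_m^{-1}([a,b]\bmod q_m)$ with $b-a<q_m$. By (i) and the total disconnectedness of $K_m$, $A=\kappa+\varphi([a',b'])=x+\varphi([0,b'-a'])$ with $x=\kappa+\varphi(a')$. If $x+\varphi([0,r])=x'+\varphi([0,r'])$, then $x'=x+\varphi(s)$ for some $s$, and the injectivity of $\varphi$ gives $[0,r]=s+[0,r']$. Hence $s=0$ and $r=r'$.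

(iv) Let $x\in\Sigma$ and $\pi_0(x)=s\bmod1$. The set $U=\pi_0^{-1}([s-\frac14,s+\frac14]\bmod1)$ is a neighborhood of $x$, and $U\cong K_0\times[s-\frac14,s+\frac14]$ by (i). A connected subset of $U$ lies in one segment $\{\kappa\}\times[s-\frac14,s+\frac14]$, which has empty interior in $U$ because $\kappa$ is not isolated in $K_0$. So $U$ contains no connected neighborhood of $x$.
\end{proof}

The uniqueness in (iii) is what makes solenoids useful here: a proper subcontinuum has a well-defined \emph{left end} $x$ and \emph{length} $r$. The next lemma supplies the invariant that separates orbits.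

\begin{lemma}\label{lem:cik}
Let $Z$ be a Peano continuum. Then $\mathrm{Cone}(\Sigma)\times Z$ is cik at the points of $\{v\}\times Z$ and at no other point.
\end{lemma}

\begin{proof}
Since $\Sigma$ is compact, the images $V_\eta$ of the sets $\Sigma\times(1-\eta,1]$ form a base of neighborhoods of $v$. Each $V_\eta$ is a union of segments through $v$, hence connected. The products of the $V_\eta$ with connected open subsets of $Z$ form a base of connected neighborhoods at the points of $\{v\}\times Z$.

The complement of $\{v\}\times Z$ is the open set $\Sigma\times[0,1)\times Z$. Suppose the space is cik at $(x,u,z)$ with $u<1$, and let $U$ be a neighborhood of $x$ in $\Sigma$. Then $U\times[0,1)\times Z$ contains a connected neighborhood of $(x,u,z)$. The projection to $\Sigma$ is continuous and open, so it carries this set to a connected neighborhood of $x$ inside $U$. This contradicts Lemma~\ref{lem:sol}(iv).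
\end{proof}

\begin{example}[the model case]\label{ex:model}
\emph{The hyperspace $C(\Sigma)$ is homeomorphic to $\mathrm{Cone}(\Sigma)$ and has exactly three orbits.} Define $\Theta\colon\Sigma\times I\to C(\Sigma)$ by
\[
\Theta(x,u)=x+\varphi\bigl(\bigl[0,\tfrac{u}{1-u}\bigr]\bigr)\quad(u<1),\qquad\Theta(x,1)=\Sigma.
\]
For $u<1$ continuity follows from $H(x+\varphi([0,r]),x'+\varphi([0,r']))\le d_\Sigma(x,x')+\omega(|r-r'|)$. At $u=1$ it follows from $H(x+\varphi([0,r]),\Sigma)=H(\varphi([0,r]),\Sigma)\to0$. By Lemma~\ref{lem:sol}(iii), $\Theta$ is onto and identifies only the points of $\Sigma\times\{1\}$, so (E4) gives $C(\Sigma)\cong\mathrm{Cone}(\Sigma)$.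

Translations of $\Sigma$ and homeomorphisms of $I$ fixing $0$ and $1$ show that each of the sets $\{v\}$, $\Sigma\times\{0\}$, $\Sigma\times(0,1)$ lies in one orbit, so there are at most three orbits. By Lemma~\ref{lem:cik} with $Z$ a point there are at least two. Exactly two is excluded by (K2), because $\Sigma$ is not locally connected and is atriodic. Indeed, a proper subcontinuum is a point or an arc and hence not a triod. If $Z\subset z+\varphi(\mathbb R)$ is a proper subcontinuum, then the uncountable set $K_0$ has a point $\kappa$ outside $z+\varphi(\mathbb R)$, which meets $K_0$ in a countable set. The coset $\kappa+\varphi(\mathbb R)$ is connected, dense, and disjoint from $Z$, so $\Sigma\setminus Z$ is connected.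

The proof of Theorem~\ref{thm:A} repeats this computation with parameters. Its ingredients are the arc $\mathcal W=\{\varphi([0,r]):r\ge0\}\cup\{\Sigma\}$ of subcontinua with left end $0$ together with their limit, its end point $\mathcal F=\{\Sigma\}$, and the product structure $\mathcal W\cong\mathcal F\times I$. The cone arises by sweeping $\mathcal W$ around with the translations of $\Sigma$. The example also shows that Theorem~\ref{thm:A} fails when $Y$ is a point, since $\mathrm{Cone}(\Sigma)\times Q$ has two orbits.
\end{example}

\section{The orbits of $\mathrm{Cone}(\Sigma)\times Q$}\label{sec:orbits}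

The third orbit in Example~\ref{ex:model} is the base $\Sigma\times\{0\}$: no homeomorphism of $I$ fixes $1$ and moves $0$ into $(0,1)$. In $I\times Q$ the corresponding obstruction disappears by (T6).

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $k\colon\Sigma\times I\times Q\to\mathrm{Cone}(\Sigma)\times Q$ be the quotient map. It identifies $(x,1,z)$ with $(x',1,z)$ and nothing else. We show that the orbits are $\{v\}\times Q$ and its complement $\Sigma\times[0,1)\times Q$.

By (T7), the homeomorphisms $\mathrm{id}\times h$ with $h$ a homeomorphism of $Q$ act transitively on $\{v\}\times Q$.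

Let $(x,u,z)$ and $(x',u',z')$ be points with $u,u'<1$. The set $Z=(\{1\}\times Q)\cup\{(u,z)\}$ is a Z-set in $I\times Q\cong Q$. To see this, replace the $I$-coordinate by its minimum with $1-\eta$, and replace the $n$-th coordinate of $Q$ by a constant different from $z_n$. The image of this map misses $Z$, and the map is close to the identity for small $\eta$ and large $n$. In the same way $Z'=(\{1\}\times Q)\cup\{(u',z')\}$ is a Z-set. The bijection $Z\to Z'$ that fixes $\{1\}\times Q$ pointwise and sends the isolated point $(u,z)$ to $(u',z')$ is a homeomorphism. By (T6) it extends to a homeomorphism $h$ of $I\times Q$. Let $\hat h$ be the homeomorphism $(\xi,p)\mapsto(\xi+x'-x,h(p))$ of $\Sigma\times(I\times Q)$. Since $h$ fixes $\{1\}\times Q$ pointwise and preserves $[0,1)\times Q$, the maps $k$ and $k\hat h$ identify the same pairs of points. By (E4), $\hat h$ induces a homeomorphism of $\mathrm{Cone}(\Sigma)\times Q$, and it sends $(x,u,z)$ to $(x',u',z')$.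

Being cik at a point is preserved by homeomorphisms, so Lemma~\ref{lem:cik} with $Z=Q$ shows that the two sets are different orbits. The space contains a copy of $I^n$ for every $n$, so it is infinite dimensional. The last sentence of the theorem follows from Theorem~\ref{thm:A}.
\end{proof}

\section{The slice, and reduction of Theorem~\ref{thm:A}}\label{sec:slice}

From here to the end of Section~\ref{sec:Z}, $Y$ is a nondegenerate Peano continuum with a geodesic metric $d_Y$, given by (T3), and $X=\Sigma\times Y$ has the metric $d=d_\Sigma+d_Y$. Let $\pi\colon X\to\Sigma$ be the projection and $H$ the Hausdorff metric on $C(X)$. The group $\Sigma$ acts on $X$ by the isometries $x+(\xi,y)=(x+\xi,y)$, hence on $C(X)$. The action on $C(X)$ is continuous, since $H(x+A,x'+A')\le d_\Sigma(x,x')+H(A,A')$.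

Call $A\in C(X)$ \emph{full} if $\pi(A)=\Sigma$, and let $\mathcal F$ be the set of full continua. It is invariant under translations, and every continuum containing a full one is full. If $A$ is not full, then $\pi(A)$ has a left end, and we can translate $A$ so that the left end is $0$. The translated continuum lies over a bounded piece of the line $\varphi$, so it is best viewed in the unrolled space. Let
\[
L=\mathbb R\times Y,\qquad L^+=[0,\infty)\times Y,\qquad\iota\colon L\to X,\quad\iota(t,y)=(\varphi(t),y),
\]
with the metric $\ell((t,y),(t',y'))=|t-t'|+d_Y(y,y')$. Both $L$ and $L^+$ are proper geodesic spaces. The map $\iota$ is injective, and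
\begin{equation}\label{eq:iota}
d(\iota(p),\iota(p'))\le\omega(s)+s\quad\text{whenever }\ell(p,p')\le s.
\end{equation}
We write $t(p)$ for the first coordinate of $p\in L$. Put
\[
\mathcal S=\{B\in C(L^+):B\cap(\{0\}\times Y)\ne\emptyset\},\qquad\mathcal W_0=\{\iota(B):B\in\mathcal S\},\qquad\mathcal W=\mathcal W_0\cup\mathcal F,
\]
where $\mathcal S$ carries the Hausdorff metric $H_\ell$ of $\ell$. For $B\in\mathcal S$ we have $t(B)=[0,r(B)]$ for a number $r(B)\ge0$, and $|r(B)-r(B')|\le H_\ell(B,B')$. A continuum in $L^+$ that contains a member of $\mathcal S$ belongs to $\mathcal S$. We call $\mathcal W$ the \emph{slice}.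

\begin{lemma}\label{lem:slice}
\begin{itemize}
\item[(i)] $\mathcal F$ and $\mathcal W$ are closed in $C(X)$, $\mathcal W\setminus\mathcal F=\mathcal W_0$, and $\{\iota(B):B\in\mathcal S,\ r(B)\le R\}$ is compact for each $R$.
\item[(ii)] The map $\mathcal S\to\mathcal W_0$, $B\mapsto\iota(B)$, is a homeomorphism.
\item[(iii)] Each $A\in C(X)\setminus\mathcal F$ equals $x+A_0$ for a unique pair $(x,A_0)\in\Sigma\times\mathcal W_0$.
\end{itemize}
\end{lemma}

\begin{proof}
The set $\mathcal F$ is closed because $A\mapsto\pi(A)$ is continuous. For $B\in\mathcal S$ we have $\pi(\iota(B))=\varphi([0,r(B)])\ne\Sigma$ by Lemma~\ref{lem:sol}(iii), so $\mathcal W_0\cap\mathcal F=\emptyset$. The map $B\mapsto\iota(B)$ is injective, and it is continuous by \eqref{eq:iota}. The set $\mathcal S_R=\{B\in\mathcal S:r(B)\le R\}$ is closed in $C([0,R]\times Y)$, hence compact. So its image is compact, and $B\mapsto\iota(B)$ is an embedding on $\mathcal S_R$.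

Let $B_n\in\mathcal S$ and $\iota(B_n)\to A\notin\mathcal F$. Then $r(B_n)$ is bounded: otherwise a subsequence of $\varphi([0,r(B_n)])$ tends to $\Sigma$ by Lemma~\ref{lem:sol}(ii), and $\pi(A)=\Sigma$. So all $B_n$ lie in one $\mathcal S_R$, whence $A=\iota(B)$ with $B\in\mathcal S_R$ and $B_n\to B$. This shows that $\mathcal W$ is closed and that the inverse of $B\mapsto\iota(B)$ is continuous.

For (iii), write $\pi(A)=x+\varphi([0,r])$ by Lemma~\ref{lem:sol}(iii). Then $-x+A\subset\iota([0,r]\times Y)$, and $\iota$ is an embedding on the compact set $[0,r]\times Y$. So $-x+A=\iota(B)$ for a continuum $B$ with $t(B)=[0,r]$, and $B\in\mathcal S$. Conversely, if $A=x+\iota(B)$ with $B\in\mathcal S$, then $\pi(A)=x+\varphi([0,r(B)])$, so $x$ is the left end of $\pi(A)$; then $\iota(B)=-x+A$ is determined as well.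
\end{proof}

Thus $C(X)$ is the union of the translates of $\mathcal W$, and two different translates meet exactly in $\mathcal F$. To obtain a cone we need, as in Example~\ref{ex:model}, a product structure $\mathcal W\cong\mathcal F\times I$ in which $\mathcal F$ is an end face. There is no evident formula for it: a full continuum can be approached by members of $\mathcal W_0$ in many ways, and none is preferred. Instead we recognize the pair $(\mathcal W,\mathcal F)$ abstractly.

\begin{proposition}\label{prop:main}
Assume \textup{(a)} or \textup{(b)}. Then $\mathcal F\cong Q$, $\mathcal W\cong Q$, and $\mathcal F$ is a Z-set in $\mathcal W$.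
\end{proposition}

The proposition is proved in Sections~\ref{sec:key}--\ref{sec:Z}; see Corollary~\ref{cor:cubes} and Lemma~\ref{lem:Z}.

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:main}]
The face $\mathcal F\times\{1\}$ is a Z-set in $\mathcal F\times I\cong Q$, and $\mathcal F$ is a Z-set in $\mathcal W\cong Q$. By (T6) there is a homeomorphism $w\colon\mathcal F\times I\to\mathcal W$ with $w(E,1)=E$ for all $E\in\mathcal F$. It carries $\mathcal F\times[0,1)$ onto $\mathcal W_0$.

The map $(x,E,u)\mapsto x+w(E,u)$ is onto $C(X)$, but at $u=1$ it equals $x+E$, which depends on $x$. We therefore use as coordinate the final position $x+E$ instead of $E$, and define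
\[
\Psi\colon\Sigma\times\mathcal F\times I\to C(X),\qquad\Psi(x,E,u)=x+w(-x+E,u).
\]
The map $\Psi$ is continuous, and $\Psi(x,E,1)=E$.

It is onto. A full continuum $A$ is $\Psi(0,A,1)$. If $A\notin\mathcal F$, then $A=x+w(E',u)$ with $E'\in\mathcal F$ and $u<1$ by Lemma~\ref{lem:slice}(iii), and $A=\Psi(x,x+E',u)$.

We determine which points it identifies. If $u<1$, then $w(-x+E,u)\in\mathcal W_0$, so $\Psi(x,E,u)\notin\mathcal F$. Hence $\Psi(x,E,u)=\Psi(x',E',u')$ with $u<1$ forces $u'<1$. The uniqueness in Lemma~\ref{lem:slice}(iii) then gives $x=x'$ and $w(-x+E,u)=w(-x+E',u')$, so $E=E'$ and $u=u'$. For $u=u'=1$ we have $\Psi(x,E,1)=\Psi(x',E',1)$ if and only if $E=E'$. These are exactly the identifications made by the quotient map $\Sigma\times\mathcal F\times I\to\mathrm{Cone}(\Sigma)\times\mathcal F$. By (E4), $C(X)\cong\mathrm{Cone}(\Sigma)\times\mathcal F\cong\mathrm{Cone}(\Sigma)\times Q$.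
\end{proof}

\begin{remark}
The homeomorphism just constructed carries $\{v\}\times\mathcal F$ onto $\mathcal F$. By the proof of Theorem~\ref{thm:B}, the two orbits of $C(X)$ are the set of full continua and its complement.
\end{remark}

\section{Periodic neighborhoods of full continua}\label{sec:key}

All three parts of Proposition~\ref{prop:main} depend on the local structure of $\mathcal W$ at a full continuum $E$. Two members $\iota(B),\iota(B')$ of $\mathcal W_0$ close to $E$ must be joined by a path in $\mathcal W_0$ that stays close to $E$. In $L$ this means joining $B$ to $B'$ by a connected set that stays in $\{t\ge0\}$ and whose image under $\iota$ stays near $E$. So we want a small neighborhood $D$ of $E$ such that $\iota^{-1}(D)$ is path connected, with control on how far to the left the connecting paths go.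

For $Y=I$ and $E=\Sigma\times\{\frac12\}$ one takes $D=\Sigma\times[\frac12-\eta,\frac12+\eta]$, and $\iota^{-1}(D)$ is a horizontal strip. A general $E$ has no such symmetry. But it is close to $K_m+E$, which is the preimage of a subcontinuum of the Peano continuum $\mathbb R/q_m\mathbb Z\times Y$. There we can thicken to a locally connected set, and its lift to $L$ is periodic. Periodicity controls the excursions to the left.

\begin{lemma}\label{lem:key}
Assume \textup{(a)} or \textup{(b)}. Let $E\in\mathcal F$ and $\varepsilon>0$. There are a continuum $D\subset X$ and numbers $\lambda,R>0$ such that, with $G=\iota^{-1}(D)$ and $T(t,y)=(t+\lambda,y)$,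
\begin{itemize}
\item[(1)] $E\subset\operatorname{int}D$, and $d(p,E)<\varepsilon$ for every $p\in D$;
\item[(2)] $G$ is path connected, $T(G)=G$, and $\iota(G)$ is dense in $D$;
\item[(3)] for each $p\in G$ and $n\ge0$ there is a path in $G$ from $p$ to $T^np$ on which $t\ge t(p)-R$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Step 1: thickening at a finite level.} Choose $m$ with $\operatorname{diam}K_m<\varepsilon$. Let $X_m=\mathbb R/q_m\mathbb Z\times Y$, a Peano continuum, let $P=\pi_m\times\mathrm{id}\colon X\to X_m$, and let $E_m=P(E)$. The points of $P^{-1}(E_m)=K_m+E$ are at distance less than $\varepsilon$ from $E$. Hence the compact set $P(\{p:d(p,E)\ge\varepsilon\})$ misses $E_m$, and its complement $O$ is an open set with $E_m\subset O$ and $d(p,E)<\varepsilon$ on $P^{-1}(O)$. By (T8), write $X_m$ as a finite union of Peano continua so small that those meeting $E_m$ lie in $O$, and let $V$ be the union of those meeting $E_m$. Then $V$ is connected, because it contains $E_m$ and each piece meets $E_m$; so $V$ is a Peano continuum by (E1). The complement of the union of the remaining pieces is an open set between $E_m$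 and $V$. Thus $E_m\subset\operatorname{int}V\subset V\subset O$.

\emph{Step 2: the lift $G$.} The map $\xi=P\iota\colon L\to X_m$, $(t,y)\mapsto(t\bmod q_m,y)$, is a covering map, and $\xi(p)=\xi(p')$ if and only if $p'=T_m^jp$ for some $j\in\mathbb Z$, where $T_m(t,y)=(t+q_m,y)$. Note that $\iota(T_m^jp)=\varphi(q_mj)+\iota(p)$. Since $E$ is full, there is $p_0=(0,y_0)$ with $\iota(p_0)\in E$. Let $G$ be the component of $\xi^{-1}(V)$ containing $p_0$; we show in Step 5 that it equals $\iota^{-1}(D)$. The restriction $\xi^{-1}(V)\to V$ is a covering of a path connected, locally path connected space. Therefore $G$ is open and closed in $\xi^{-1}(V)$, closed in $L$, path connected and locally path connected, and $\xi|G$ is a covering map onto $V$. Since $\xi(G)=V$,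
\begin{equation}\label{eq:preV}
P^{-1}(V)=K_m+\iota(G).
\end{equation}
The map $T_m$ permutes the components of $\xi^{-1}(V)$. Write $\{j\in\mathbb Z:T_m^jG=G\}=k\mathbb Z$ with $k\ge0$. If $T_m^jG$ meets $G$, then it equals $G$, so
\begin{equation}\label{eq:stab}
p,p'\in G,\quad\xi(p)=\xi(p')\quad\Longrightarrow\quad p'=T_m^jp\text{ with }j\in k\mathbb Z.
\end{equation}

\emph{Step 3: $k\ge1$.} Here we use that $E$ is full. Suppose $k=0$. By \eqref{eq:stab} the covering $\xi|G$ is injective, so $G\cong V$ is compact. The map $K_m\times G\to P^{-1}(V)$, $(\kappa,p)\mapsto\kappa+\iota(p)$, is onto by \eqref{eq:preV}. It is injective, since $\kappa+\iota(p)=\kappa'+\iota(p')$ gives $\xi(p)=\xi(p')$, hence $p=p'$ and $\kappa=\kappa'$. So it is a homeomorphism. Since $K_m$ is totally disconnected and $E\subset P^{-1}(V)$ is connected and contains $\iota(p_0)$, we get $E\subset\iota(G)$. Then $\pi(E)$ lies in the image under $\varphi$ of a bounded interval, which is not $\Sigma$ by Lemma~\ref{lem:sol}(iii). This contradicts $E\in\mathcal F$.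

\emph{Step 4: the continuum $D$, and \textup{(1)}.} Put $\lambda=kq_m$, so that $T=T_m^k$ and $T(G)=G$. Let $K'\subset K_m$ be the closure of the subgroup $\varphi(\lambda\mathbb Z)$, let $G_0=G\cap([0,\lambda]\times Y)$, which is compact, and let $D=K'+\iota(G)$. Since $G=\bigcup_iT^iG_0$ and $\iota(T^ip)=\varphi(\lambda i)+\iota(p)$, we have $D=K'+\iota(G_0)$, so $D$ is compact. Each point $\kappa+\iota(p)$ of $D$ is a limit of points $\varphi(\lambda i)+\iota(p)\in\iota(G)$. Hence $D$ is the closure of $\iota(G)$, and it is a continuum.

The closed set $\bigcup_{0\le j<k}(\varphi(q_mj)+K')$ contains $\varphi(q_m\mathbb Z)$, so it equals $K_m$ by Lemma~\ref{lem:sol}(ii). With \eqref{eq:preV} this gives $P^{-1}(V)=\bigcup_{0\le j<k}(\varphi(q_mj)+D)$. Two of these translates are equal or disjoint. Indeed, suppose $\varphi(q_mi)+\kappa+\iota(p)=\varphi(q_mj)+\kappa'+\iota(p')$ with $\kappa,\kappa'\in K'$ and $p,p'\in G$. Applying $P$ gives $\xi(p)=\xi(p')$, so $p'=T^np$ for some $n$ by \eqref{eq:stab}. Then $\varphi(q_m(i-j))=\kappa'-\kappa+\varphi(\lambda n)\in K'$, and since $K'+D=D$ the two translates coincide. So $P^{-1}(V)$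 is a disjoint union of finitely many compact translates of $D$, and $D$ is open and closed in $P^{-1}(V)$. The connected set $E$ meets $D$ in $\iota(p_0)$, so $E\subset D$. The set $D\cap P^{-1}(\operatorname{int}V)$ is open in $X$ and contains $E$, and $D\subset P^{-1}(O)$. This proves (1).

\emph{Step 5: $\iota^{-1}(D)=G$, and \textup{(2)}.} The danger is that $D$, being a closure, swallows the images of other components $T_m^jG$. Let $p'\in L$ with $\iota(p')=\kappa+\iota(p)$, $\kappa\in K'$, $p\in G$. Then $\xi(p')=\xi(p)$, so $p'=T_m^jp$ for some $j$, and $\varphi(q_mj)=\kappa\in K'$. It suffices to show that $k\mid j$, for then $p'\in G$.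

In case (a), choose $n$ with $kq_m\mid q_n$. The set $\pi_n(\varphi(\lambda\mathbb Z))=\{kq_mi\bmod q_n:i\in\mathbb Z\}$ is finite, hence closed, so it contains $\pi_n(\kappa)=q_mj\bmod q_n$. Thus $q_mj-kq_mi\in q_n\mathbb Z\subset kq_m\mathbb Z$ for some $i$, and $k\mid j$.

In case (b) we show that $k=1$: a planar strip has no room for two disjoint translates of $G$. Identify $Y$ with $[0,1]$, regard $L$ as a subset of the wider strip $\Omega=\mathbb R\times[-1,2]$, and call the second coordinate the height. Suppose $k\ge2$, so that $T_mG\cap G=\emptyset$. Let $U^+$ and $U^-$ be the components of $\Omega\setminus G$ containing $\mathbb R\times\{2\}$ and $\mathbb R\times\{-1\}$. They are path connected, since $\Omega\setminus G$ is open in $\Omega$.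

First, $U^+\ne U^-$. Otherwise some path $\beta$ in $\Omega\setminus G$ joins $\mathbb R\times\{-1\}$ to $\mathbb R\times\{2\}$, and it lies in a rectangle $[-N,N]\times[-1,2]$. Concatenating the translates by all powers of $T$ of a path in $G$ from $p_0$ to $Tp_0$ gives a map $\alpha\colon\mathbb R\to G$ with $t(\alpha(s))\to\pm\infty$ as $s\to\pm\infty$. Let $s_1$ be the largest $s$ with $t(\alpha(s))=-N$, and $s_2$ the smallest $s>s_1$ with $t(\alpha(s))=N$. Then $\alpha|[s_1,s_2]$ crosses the rectangle from left to right and meets $\beta$ by (E2), which is absurd.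

Second, the height is invariant under $T$ and $G_0$ is compact, so $G$ has a point $p^+$ of maximal height and a point $p^-$ of minimal height. The point $T_mp^+$ is not in $G$ and has the height of $p^+$, so the vertical segment from $T_mp^+$ up to height $2$ misses $G$. Hence $T_mp^+\in U^+$, and likewise the segment down from $T_mp^-$ shows $T_mp^-\in U^-$. But $T_mG$ is a connected subset of $\Omega\setminus G$ containing both points, so $U^+=U^-$. This contradiction proves $k=1$.

So $G=\iota^{-1}(D)$, and (2) has been proved in Steps 2 and 4.

\emph{Step 6: \textup{(3)}.} For each $p\in G_0$ choose a path $\alpha_p$ in $G$ from $p$ to $Tp$ and a path connected neighborhood $U_p$ of $p$ in $G$ on which $|t-t(p)|\le1$. A point $p'\in U_p$ is joined to $Tp'$ by going to $p$ in $U_p$, along $\alpha_p$, and from $Tp$ to $Tp'$ in $TU_p$. On this path $t\ge t(p')-R_p$, where $R_p=2+t(p)-\min t(\alpha_p)$. Finitely many $U_p$ cover $G_0$; let $R$ be the largest of the corresponding $R_p$. Translating by powers of $T$, we see that every $p\in G$ is joined to $Tp$ by a path $\gamma$ in $G$ on which $t\ge t(p)-R$. The concatenation of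 $\gamma,T\gamma,\dots,T^{n-1}\gamma$ joins $p$ to $T^np$, and $t\ge t(p)-R$ on it because $\lambda>0$.
\end{proof}

Hypotheses (a) and (b) entered only in Step 5. Without them the lemma is false.

\begin{example}\label{ex:fail}
Let $q_m=2^m$ and $Y=\mathbb R/\mathbb Z$. Let $g\colon X\to\mathbb R/\mathbb Z$ be the map $g(x,y)=3y-\pi_0(x)$, and $E=g^{-1}(0)$. We claim that $E$ is the closure $E'$ of the line $\{(\varphi(t),\,t/3\bmod1):t\in\mathbb R\}$, so that $E$ is a full continuum. The line lies in $E$ and is invariant under translation by $\varphi(3\mathbb Z)$. This group is dense in $K_0$, because $3$ is invertible modulo each $2^n$; hence $K_0+E'=E'$. If $(x,y)\in E$ and $y=t/3\bmod1$, then $x-\varphi(t)\in K_0$, so $(x,y)\in E'$. Now let $D\supset E$ be a continuum so close to $E$ that $g(D)\subset(-\frac14,\frac14)\bmod1$. The map $L\to\mathbb R/3\mathbb Z$, $(t,y)\mapsto3y-t$, sends $\iota^{-1}(D)$ into three disjoint arcs around $0,1,2$, and the points $(0,0)$, $(0,\frac23)$, $(0,\frac13)$ of $\iota^{-1}(E)$ go to $0,2,1$. So $\iota^{-1}(D)$ is not connected. Theorem~\ref{thm:A} makes no assertion about this $X$.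
\end{example}

\section{$\mathcal F$ and $\mathcal W$ are absolute retracts}\label{sec:AR}

From now on we assume (a) or (b). By (T4), the hyperspace of a Peano continuum is an AR, and a family of continua that is closed under connected unions is a retract of its own hyperspace. So the task is to prove local connectedness. Away from $\mathcal F$ this is easy.

\begin{lemma}\label{lem:S}
The space $\mathcal S$ is path connected, and its open balls are path connected.
\end{lemma}

\begin{proof}
Let $B,B'\in\mathcal S$ and $\theta=H_\ell(B,B')$. The set $N_\theta(B)\subset L^+$ is a continuum by Lemma~\ref{lem:balls}, and it contains $B$ and $B'$. Order arcs from $B$ and from $B'$ to $N_\theta(B)$ together form a path from $B$ to $B'$. Each member contains $B$ or $B'$, so it belongs to $\mathcal S$ and comes within $\theta$ of every point of $B$; and it lies in $N_\theta(B)$. So each member is within Hausdorff distance $\theta$ of $B$. Both claims follow.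
\end{proof}

\begin{lemma}\label{lem:local}
\begin{itemize}
\item[(i)] $\mathcal W_0$ is dense in $\mathcal W$.
\item[(ii)] For $E\in\mathcal F$ and $\varepsilon>0$ there is $\delta>0$ such that any $A,A'\in\mathcal W_0$ with $H(A,E)<\delta$ and $H(A',E)<\delta$ are joined by a path in $\mathcal W_0$ whose members are within distance $\varepsilon$ of $E$.
\item[(iii)] $\mathcal F$ and $\mathcal W$ are Peano continua.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $E\in\mathcal F$ and $\varepsilon>0$, and take $D,G,\lambda,T,R$ from Lemma~\ref{lem:key}.

(i) We build $B\in\mathcal S$ inside $G$ whose image almost fills $D$. Choose $p_1,\dots,p_N\in G$ such that every point of $D$ is within $\varepsilon$ of some $\iota(p_i)$, and paths $\alpha_i$ in $G$ from $p_1$ to $p_i$. These paths may lie partly in $\{t<0\}$, so we move them to the right by an almost trivial translation of $X$. The sequence $\varphi(n\lambda)$, $n\ge1$, has a convergent subsequence, and $d_\Sigma(\varphi(n\lambda),\varphi(n'\lambda))=d_\Sigma(\varphi((n-n')\lambda),0)$. So there are arbitrarily large $n$ with $d_\Sigma(\varphi(n\lambda),0)<\varepsilon$. Choose such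 an $n$ with $t>0$ on all paths $T^n\alpha_i$. Take a path in $G$ from $T^np_1$ to a point $T^{-j}p_1$ with $t<0$, and let $\beta$ be its initial part up to the first point where $t=0$. The union $B$ of $\beta$ and the paths $T^n\alpha_i$ belongs to $\mathcal S$, and $\iota(B)\subset D$. Since $\iota(T^np_i)=\varphi(n\lambda)+\iota(p_i)$, every point of $D$, in particular of $E$, is within $2\varepsilon$ of $\iota(B)$. Every point of $\iota(B)$ is within $\varepsilon$ of $E$. So $H(\iota(B),E)\le2\varepsilon$, and (i) follows because $E$ and $\varepsilon$ are arbitrary.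

(ii) Choose $\delta\in(0,\varepsilon)$ so small that $d(p,E)<\delta$ implies $p\in D$, and that $B\in\mathcal S$ and $H(\iota(B),E)<\delta$ imply $r(B)>R$. This is possible because $E$ is a compact subset of $\operatorname{int}D$, and because the compact set $\{\iota(B):r(B)\le R\}$ does not contain $E$. Every $A\in C(X)$ with $H(A,E)<\delta$ lies in $D$, and
\begin{equation}\label{eq:sandwich}
H(A,E)<\delta,\quad A\subset A''\subset D,\quad A''\in C(X)\quad\Longrightarrow\quad H(A'',E)\le\varepsilon,
\end{equation}
since the points of $A''$ are within $\varepsilon$ of $E$ and the points of $E$ are within $\delta$ of $A\subset A''$.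

Let $A=\iota(B)$ and $A'=\iota(B')$ be as in (ii). Then $B,B'\subset\iota^{-1}(D)=G$; this is where Step 5 of Lemma~\ref{lem:key} is used. Let $p\in B$ and $p'\in B'$ be points with $t(p)=r(B)>R$ and $t(p')=r(B')>R$. Take a path $\alpha$ in $G$ from $p$ to $p'$ and $n\ge0$ with $t\ge0$ on $T^n\alpha$. By Lemma~\ref{lem:key}(3) there are paths from $p$ to $T^np$ and from $p'$ to $T^np'$ in $G\cap L^+$. The union $B''$ of $B$, $B'$, these two paths and $T^n\alpha$ is a continuum in $G\cap L^+$. Order arcs from $B$ and from $B'$ to $B''$ form a path in $\mathcal S$ from $B$ to $B'$. Its image under $\iota$ is a path in $\mathcal W_0$ whose members lie in $D$ and contain $A$ or $A'$, so \eqref{eq:sandwich} applies.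

(iii) Both spaces are compact by Lemma~\ref{lem:slice}(i). Order arcs from full continua to $X$ stay in $\mathcal F$, so $\mathcal F$ is connected. The space $\mathcal W_0\cong\mathcal S$ is connected by Lemma~\ref{lem:S} and dense in $\mathcal W$, so $\mathcal W$ is connected. By (E1) it remains to prove that both spaces are cik at every point.

Let $E,\varepsilon,\delta$ be as above. If $A\in\mathcal F$ and $H(A,E)<\delta$, then order arcs from $A$ to $D$ and from $E$ to $D$ lie in $\mathcal F$ and, by \eqref{eq:sandwich}, within $\varepsilon$ of $E$. The union of all these arcs is a connected neighborhood of $E$ in $\mathcal F$ inside the closed $\varepsilon$-ball. So $\mathcal F$ is cik at $E$. Next, let $\mathcal U=\{A\in\mathcal W_0:H(A,E)<\delta\}$, and let $\mathcal N$ be the union of the paths given by (ii) for all pairs of members of $\mathcal U$. Then $\mathcal N$ is connected, contains $\mathcal U$, and lies in the closed $\varepsilon$-ball about $E$, and the same holds for its closure. By (i), $\mathcal U$ is dense in the open $\delta$-ball of $\mathcal W$ about $E$, so the closure of $\mathcal N$ is a neighborhood of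 $E$ in $\mathcal W$. So $\mathcal W$ is cik at $E$. Finally, $\mathcal W_0\cong\mathcal S$ is open in $\mathcal W$ and locally connected by Lemma~\ref{lem:S}, so $\mathcal W$ is cik at its points.
\end{proof}

\begin{lemma}\label{lem:AR}
If $\mathcal A$ is a continuum contained in $\mathcal W_0$, then $\bigcup\mathcal A\in\mathcal W_0$. The spaces $\mathcal F$ and $\mathcal W$ are ARs.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:slice}(ii), $\mathcal A$ is the image of a continuum $\mathcal B\subset\mathcal S$. The continuous function $r$ is bounded on $\mathcal B$, say by $R$, so $\mathcal B$ is a subcontinuum of $C([0,R]\times Y)$. By (T2), $\bigcup\mathcal B$ is a continuum in $L^+$; it contains a member of $\mathcal S$, so it belongs to $\mathcal S$, and $\bigcup\mathcal A=\iota(\bigcup\mathcal B)\in\mathcal W_0$. If a continuum $\mathcal A\subset\mathcal W$ has a full member, then the continuum $\bigcup\mathcal A$ is full. So the union map of (T2) restricts to maps $C(\mathcal F)\to\mathcal F$ and $C(\mathcal W)\to\mathcal W$. Since $\bigcup\{A\}=A$, these maps are retractions once $\mathcal F$ and $\mathcal W$ are identified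 with the sets of singletons in their hyperspaces. By Lemma~\ref{lem:local}(iii) and (T4), $C(\mathcal F)$ and $C(\mathcal W)$ are ARs.
\end{proof}

\section{$\mathcal F$ and $\mathcal W$ are Hilbert cubes}\label{sec:cubes}

To apply (T5) we construct two maps near the identity with disjoint images. We fix a small number $c>0$ and look at the fiber $\{\varphi(c)\}\times Y$. The first map fattens every continuum so that it meets this fiber in an infinite set. The second thins every continuum so that it meets the fiber in a finite set. Both maps must respect the slice, so they may neither create points to the left of $t=0$ nor remove the points at $t=0$.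

\begin{lemma}\label{lem:disjoint}
For each $\varepsilon'>0$ there are maps $g_1,g_2\colon\mathcal W\to\mathcal W$, $\varepsilon'$-close to the identity, with $g_i(\mathcal F)\subset\mathcal F$ and $g_1(\mathcal W)\cap g_2(\mathcal W)=\emptyset$.
\end{lemma}

\begin{proof}
Choose $\varepsilon\in(0,1)$ with $\omega(4\varepsilon)+4\varepsilon\le\varepsilon'$, and put $a=\varepsilon/3$, $c=\varepsilon/2$, $b=2\varepsilon/3$. Thus $0<a<c<b<\varepsilon<1$.

\emph{Fattening.} For $(x,y)\in X$ let $\nu(x,y)=(x+\varphi([0,\varepsilon]))\times N_\varepsilon(y)$, where $N_\varepsilon(y)$ is the closed ball in $Y$. By Lemma~\ref{lem:balls} this is a continuum, and $H(\nu(x,y),\nu(x',y'))\le d_\Sigma(x,x')+d_Y(y,y')$. By (U), $g_1(A)=\bigcup_{p\in A}\nu(p)$ defines a map $C(X)\to C(X)$. We have $A\subset g_1(A)$, so $g_1(\mathcal F)\subset\mathcal F$, and $H(g_1(A),A)\le\omega(\varepsilon)+\varepsilon\le\varepsilon'$. For $B\in\mathcal S$ we have $g_1(\iota(B))=\iota(B_1)$, where $B_1$ is the union of the continua $[t,t+\varepsilon]\times N_\varepsilon(y)$ over $(t,y)\in B$. These depend continuously on $(t,y)$, so (U), applied to $B$ and $[0,r(B)+1]\times Y$,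 shows that $B_1$ is a continuum in $L^+$. It contains $B$, so $B_1\in\mathcal S$ and $g_1(\mathcal W_0)\subset\mathcal W_0$.

Every $A\in\mathcal W$ contains a point $(0,y)$: for $A\in\mathcal W_0$ by definition, for $A\in\mathcal F$ because $0\in\pi(A)$. Therefore $g_1(A)\supset\{\varphi(c)\}\times N_\varepsilon(y)$. This set is infinite because $Y$ is geodesic and nondegenerate.

\emph{The ladder.} To thin, we force all continua to cross the slab $[a,b]\times Y$ along finitely many segments. Let $J\subset Y$ be a finite set such that every point of $Y$ is within $\varepsilon$ of $J$, and let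
\[
\Lambda=\bigl(\{a,b\}\times Y\bigr)\cup\bigl([a,b]\times J\bigr)\subset L.
\]
Its \emph{pieces} are the two sides $\{a\}\times Y$, $\{b\}\times Y$ and the rungs $[a,b]\times\{j\}$, $j\in J$; each piece is a compact geodesic space for $\ell$. We want to replace each point $(t,y)$ of the slab by a small subcontinuum of $\Lambda$, continuously, without moving the points of the sides. A nearest rung does not depend continuously on $y$, but balls in a geodesic metric on $\Lambda$ do, by Lemma~\ref{lem:balls}. So we construct such a metric.

For $z,z'\in\Lambda$ let $\rho(z,z')$ be the infimum of $\sum_i\ell(z_{i-1},z_i)$ over all finite chains $z=z_0,z_1,\dots,z_n=z'$ in which consecutive points lie in a common piece. Chains exist, since each rung meets both sides. The function $\rho$ is symmetric and satisfies the triangle inequality, and $\rho\ge\ell$ by the triangle inequality for $\ell$; so $\rho$ is a metric. On each piece $\rho=\ell$, by the chain with $n=1$. Hence the identity $(\Lambda,\ell)\to(\Lambda,\rho)$ is continuous on each of finitely many closed pieces, so it is continuous, and its inverse is continuous because $\ell\le\rho$.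 Thus $\rho$ is compatible and $(\Lambda,\rho)$ is compact. Joining consecutive points of a chain by geodesics of the pieces gives a path of $\rho$-length $\sum_i\ell(z_{i-1},z_i)$. By (E3), $(\Lambda,\rho)$ is geodesic. Let $N^\rho_s(z)$ be the closed $\rho$-ball.

For $y\in Y$ let $y_a=(a,y)$ and $y_b=(b,y)$. If $j\in J$ is within $\varepsilon$ of $y$, the chain $y_a,(a,j),(b,j),y_b$ gives $\rho(y_a,y_b)\le2\varepsilon+(b-a)\le\eta$, where $\eta=3\varepsilon$. As $t$ runs from $a$ to $b$, we grow a ball about $y_a$ until it contains $y_b$, grow a ball about $y_b$, shrink the first ball, and shrink the second. For $t\in[a,b]$ and $\tau=(t-a)/(b-a)$ put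
\[
\mu_0(t,y)=\begin{cases}
N^\rho_{4\tau\eta}(y_a), & 0\le\tau\le\frac14,\\[2pt]
N^\rho_{\eta}(y_a)\cup N^\rho_{(4\tau-1)\eta}(y_b), & \frac14\le\tau\le\frac12,\\[2pt]
N^\rho_{(3-4\tau)\eta}(y_a)\cup N^\rho_{\eta}(y_b), & \frac12\le\tau\le\frac34,\\[2pt]
N^\rho_{4(1-\tau)\eta}(y_b), & \frac34\le\tau\le1.
\end{cases}
\]
Since $y_b\in N^\rho_\eta(y_a)$ and $y_a\in N^\rho_\eta(y_b)$, the two balls in the middle lines intersect, so all values are continua, and the formulas agree at $\tau=\frac14$ and $\tau=\frac34$; at $\tau=\frac12$ they are identical. By Lemma~\ref{lem:balls} and $\rho(y_a,y'_a)=\rho(y_b,y'_b)=d_Y(y,y')$, each formula is continuous in $(t,y)$. So $\mu_0\colon[a,b]\times Y\to C(\Lambda)$ is a map with $\mu_0(a,y)=\{(a,y)\}$ and $\mu_0(b,y)=\{(b,y)\}$. Every point of $\mu_0(t,y)$ is within $\ell$-distance $\eta+(b-a)\le4\varepsilon$ of $(t,y)$.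

\emph{Thinning.} We copy $\mu_0$ uniformly in the $K_0$-direction. Let $X_1$ be the set of points $(x,y)\in X$ with $\pi_0(x)\in[a,b]\bmod1$, and $X_2$ the set of points with $\pi_0(x)\notin(a,b)\bmod1$. These closed sets cover $X$. By Lemma~\ref{lem:sol}(i) with $m=0$, the points of $X_1$ are written uniquely and continuously as $\kappa+\iota(t,y)$ with $\kappa\in K_0$, $t\in[a,b]$, $y\in Y$. Define $\mu\colon X\to C(X)$ by
\[
\mu(\kappa+\iota(t,y))=\kappa+\iota(\mu_0(t,y))\ \text{ on }X_1,\qquad\mu(p)=\{p\}\ \text{ on }X_2.
\]
On $X_1\cap X_2$ we have $t\in\{a,b\}$ and the definitions agree, so $\mu$ is continuous. By (U), $g_2(A)=\bigcup_{p\in A}\mu(p)$ defines a map $C(X)\to C(X)$, and $H(g_2(A),A)\le\omega(4\varepsilon)+4\varepsilon\le\varepsilon'$ by \eqref{eq:iota}.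

Let $A\in\mathcal F$. Points of $A$ over $K_0=\pi_0^{-1}(0)$ lie in $X_2$ and hence in $g_2(A)$. So the continuum $\pi(g_2(A))$ contains the infinite set $K_0$, and it equals $\Sigma$ by Lemma~\ref{lem:sol}(iii). Thus $g_2(A)\in\mathcal F$.

Let $A=\iota(B)$ with $B\in\mathcal S$. For $(t,y)\in L^+$ define $\tilde\mu(t,y)$ as the image of $\mu_0(t-j,y)$ under the shift $(s,y')\mapsto(s+j,y')$ if $t\in[j+a,j+b]$ with $j\in\mathbb Z$, and as $\{(t,y)\}$ if $t$ lies in none of the intervals $(j+a,j+b)$. As for $\mu$, the definitions agree on overlaps, so $\tilde\mu$ is continuous. In the first case $j\ge0$, because $t\ge0$ and $b<1$; so the values lie in $C(L^+)$. Since $\varphi(j)\in K_0$ and $\iota(t,y)=\varphi(j)+\iota(t-j,y)$, we have $\mu(\iota(p))=\iota(\tilde\mu(p))$. Hence $g_2(A)=\iota(B_2)$ with $B_2=\bigcup_{p\in B}\tilde\mu(p)$, which is a continuum in $[0,r(B)+1]\times Y$ by (U). The points $(0,y)\in B$ lie in $B_2$ because $a>0$. So $B_2\in\mathcal S$ and $g_2(A)\in\mathcal W_0$.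

Finally, we determine the points of a set $\mu(p)$ over $\varphi(c)$. If $p\in X_2$ there are none, since $c\in(a,b)$. If $p\in X_1$, such a point is $\kappa+\iota(s,y')$ with $(s,y')\in\Lambda$ and $\kappa+\varphi(s)=\varphi(c)$. Lemma~\ref{lem:sol}(i) gives $\kappa=0$ and $s=c$, so $y'\in J$. Hence $g_2(A')\cap(\{\varphi(c)\}\times Y)\subset\{\varphi(c)\}\times J$ is finite for every $A'$, and $g_1(A)\ne g_2(A')$ for all $A,A'\in\mathcal W$.
\end{proof}

\begin{corollary}\label{cor:cubes}
$\mathcal F\cong Q$ and $\mathcal W\cong Q$.
\end{corollary}

\begin{proof}
Let $M$ be $\mathcal F$ or $\mathcal W$; it is a compact AR by Lemma~\ref{lem:AR}. Two maps $\alpha,\beta\colon I^n\to M$ are $\varepsilon'$-close to $g_1\alpha$ and $g_2\beta$, which map into $M$ and have disjoint images by Lemma~\ref{lem:disjoint}. Apply (T5).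
\end{proof}

\section{$\mathcal F$ is a Z-set in $\mathcal W$}\label{sec:Z}

To push a map of a cube off $\mathcal F$, one pushes the vertices of a fine triangulation, then the edges, then the higher simplices. Lemma~\ref{lem:local}(i) handles the vertices and Lemma~\ref{lem:local}(ii) the edges. In a general space each higher dimension would need a new local condition. Here the union map provides all of them at once, because $\mathcal W_0$ is closed under connected unions.

\begin{lemma}\label{lem:Z}
$\mathcal F$ is a Z-set in $\mathcal W$.
\end{lemma}

\begin{proof}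
The identity of $Q$ is the uniform limit of the maps $Q\to I^n\to Q$ that replace all coordinates after the $n$-th by $0$. Since $\mathcal W\cong Q$, the identity of $\mathcal W$ is a uniform limit of compositions $\alpha\gamma$ with $\gamma\colon\mathcal W\to I^n$, $\alpha\colon I^n\to\mathcal W$, $n\ge1$. If $\alpha'\colon I^n\to\mathcal W_0$ is close to $\alpha$, then $\alpha'\gamma\colon\mathcal W\to\mathcal W\setminus\mathcal F$ is equally close to $\alpha\gamma$. So it suffices to find, for a map $\alpha\colon I^n\to\mathcal W$ with $n\ge1$ and $\varepsilon>0$, a map $\alpha'\colon I^n\to\mathcal W_0$ that is $3\varepsilon$-close to $\alpha$.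

\emph{A uniform scale.} There is $\delta\in(0,\varepsilon)$ such that any $A,A'\in\mathcal W_0$ with $H(A,A')<\delta$ are joined by a path in $\mathcal W_0$ of diameter at most $\varepsilon$. To see this, cover $\mathcal W$ by open sets as follows. For $E\in\mathcal F$ take the open ball about $E$ whose radius is given by Lemma~\ref{lem:local}(ii) for $\varepsilon/2$. For $A\in\mathcal W_0$ take a path connected neighborhood of diameter at most $\varepsilon$ that is open in $\mathcal W_0$, hence in $\mathcal W$; it exists by Lemmas~\ref{lem:slice}(ii) and~\ref{lem:S}. Two members of $\mathcal W_0$ in one of these sets are joined by a path as required. Let $\delta<\varepsilon$ be a Lebesgue number of the cover.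

\emph{Vertices and edges.} Triangulate $I^n$ so that $\operatorname{diam}\alpha(\sigma)<\delta/3$ for each simplex $\sigma$. Let $\Gamma$ be the 1-skeleton, and $\sigma^1=\sigma\cap\Gamma$ the 1-skeleton of $\sigma$. By Lemma~\ref{lem:local}(i), choose for each vertex $e$ a member $A_e\in\mathcal W_0$ with $H(A_e,\alpha(e))<\delta/3$. If $e,e'$ lie in a common simplex, then $H(A_e,A_{e'})<\delta$. Joining $A_e$ to $A_{e'}$ along each edge gives a map $\alpha_1\colon\Gamma\to\mathcal W_0$ with $\alpha_1(e)=A_e$ under which each edge has an image of diameter at most $\varepsilon$.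

\emph{Higher simplices.} There is a map $\beta\colon I^n\to C(\Gamma)$ with $\beta(z)=\{z\}$ for $z\in\Gamma$ and $\beta(\sigma)\subset C(\sigma^1)$ for every simplex $\sigma$. We define it on the skeleta by induction. If $\dim\sigma\ge2$ and $\beta$ is defined on the boundary of $\sigma$, its values there lie in $C(\sigma^1)$. The graph $\sigma^1$ is a Peano continuum, so $C(\sigma^1)$ is an AR by (T4), and $\beta$ extends to a map $\sigma\to C(\sigma^1)$. Put
\[
\alpha'(z)=\bigcup\alpha_1(\beta(z)).
\]
The set $\alpha_1(\beta(z))$ is a continuum in $\mathcal W_0$ depending continuously on $z$. So $\alpha'$ is continuous by (T2), and $\alpha'(z)\in\mathcal W_0$ by Lemma~\ref{lem:AR}.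

\emph{The estimate.} Let $z\in\sigma$ and let $e$ be a vertex of $\sigma$. A member of $\alpha_1(\sigma^1)$ is within $\varepsilon$ of $A_{e'}$ for some vertex $e'$ of $\sigma$, hence within $2\varepsilon$ of $A_e$. A compact union of sets, each within Hausdorff distance $2\varepsilon$ of $A_e$, is within Hausdorff distance $2\varepsilon$ of $A_e$. Therefore
\[
H(\alpha'(z),\alpha(z))\le H(\alpha'(z),A_e)+H(A_e,\alpha(e))+H(\alpha(e),\alpha(z))<2\varepsilon+\tfrac{\delta}{3}+\tfrac{\delta}{3}<3\varepsilon.\qedhere
\]
\end{proof}

Corollary~\ref{cor:cubes} and Lemma~\ref{lem:Z} prove Proposition~\ref{prop:main}, and with it Theorems~\ref{thm:A} and~\ref{thm:B}.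

\section{Many continua, many hyperspaces, and a dichotomy}\label{sec:more}

For part (2) of Theorem~\ref{thm:C} we must recover information about $\Sigma$ from $\mathrm{Cone}(\Sigma)\times Q$. This space is contractible, but its set of non-cik points, $\Sigma\times[0,1)\times Q$, is homotopy equivalent to $\Sigma$. Since that set is not compact, we use an invariant whose homotopy invariance holds for all spaces by definition. For a space $M$ let $[M,\mathbb R/\mathbb Z]$ be the group of homotopy classes of maps $M\to\mathbb R/\mathbb Z$ under pointwise addition. A homotopy equivalence $M\to M'$ induces an isomorphism $[M',\mathbb R/\mathbb Z]\to[M,\mathbb R/\mathbb Z]$ by composition. For a solenoid the group is computed by measuring how fast a map winds along the line $\varphi$.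

\begin{lemma}\label{lem:rot}
For every solenoid $\Sigma$, the group $[\Sigma,\mathbb R/\mathbb Z]$ is isomorphic to the subgroup $\mathbb Q_\Sigma=\bigcup_mq_m^{-1}\mathbb Z$ of $\mathbb Q$.
\end{lemma}

\begin{proof}
Let $g\colon\Sigma\to\mathbb R/\mathbb Z$ be a map and $\tilde g\colon\mathbb R\to\mathbb R$ a lift of $g\varphi$; two lifts differ by an integer constant. By uniform continuity and $\operatorname{diam}K_m\to0$, there is $m$ such that for all $\kappa\in K_m$ and $x\in\Sigma$ the difference $g(x+\kappa)-g(x)$ has a representative $\Delta(\kappa,x)\in(-\frac14,\frac14)$. It is unique and depends continuously on $(\kappa,x)$. For $j\in\mathbb Z$ the number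
\[
n_j=\tilde g(t+q_mj)-\tilde g(t)-\Delta(\varphi(q_mj),\varphi(t))
\]
is an integer depending continuously on $t$, so it does not depend on $t$. Splitting $\tilde g(t+q_m(i+j))-\tilde g(t)$ at the point $t+q_mi$ shows that the integer $n_{i+j}-n_i-n_j$ has absolute value less than $\frac34$. So it vanishes, and $n_j=jn_1$. Writing $t=s+q_mj$ with $s\in[0,q_m]$, we see that $\tilde g(t)-n_1t/q_m$ differs from $\tilde g(s)-n_1s/q_m$ by less than $\frac14$, so it is bounded. Hence
\[
\mathrm{rot}(g)=\lim_{t\to\infty}\tilde g(t)/t
\]
exists, does not depend on the lift, and equals $n_1/q_m\in\mathbb Q_\Sigma$. Since a sum of lifts is a lift of the sum, $\mathrm{rot}(g+g')=\mathrm{rot}(g)+\mathrm{rot}(g')$.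

If $g-g'$ never takes the value $\frac12\bmod1$, then $(g-g')\varphi$ has a lift with values in $(-\frac12,\frac12)$, so $\mathrm{rot}(g)=\mathrm{rot}(g')$. A homotopy $\Sigma\times I\to\mathbb R/\mathbb Z$ is uniformly continuous and hence splits into finitely many such steps. So $\mathrm{rot}$ induces a homomorphism $[\Sigma,\mathbb R/\mathbb Z]\to\mathbb Q_\Sigma$. It is onto, because the map $x\mapsto q_m^{-1}\pi_m(x)\in\mathbb R/\mathbb Z$ has the lift $t/q_m$ along $\varphi$.

It is injective. Let $\mathrm{rot}(g)=0$, so that all $n_j$ vanish. Every point of $\Sigma$ has the form $\kappa+\varphi(t)$ with $\kappa\in K_m$; put $\Phi(\kappa+\varphi(t))=\tilde g(t)+\Delta(\kappa,\varphi(t))$, a real number representing $g(\kappa+\varphi(t))$. If $\kappa+\varphi(t)=\kappa'+\varphi(t')$, then $t'-t\in q_m\mathbb Z$, so $|\tilde g(t')-\tilde g(t)|<\frac14$. The two candidate values differ by an integer of absolute value less than $\frac34$, so they are equal. By Lemma~\ref{lem:sol}(i), $\Phi$ is continuous on each of the closed sets $\pi_m^{-1}([0,q_m/2]\bmod q_m)$ and $\pi_m^{-1}([q_m/2,q_m]\bmod q_m)$, which cover $\Sigma$. The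 maps $s\Phi\bmod1$, $s\in I$, form a homotopy from $0$ to $g$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) Every positive integer $k$ divides $k!=q_{k-1}$, so $\Sigma$ is universal, and the first claim is Theorem~\ref{thm:A}(a). By Theorem~\ref{thm:B} it remains to find $X=\Sigma\times Y$ of each dimension. We use standard facts of dimension theory for compact metric spaces: $\dim I^n=n$; dimension does not increase on passing to a closed subset; a finite union of closed sets of dimension at most $n$ has dimension at most $n$; $\dim(M\times M')\le\dim M+\dim M'$; and a nonempty totally disconnected space has dimension $0$. By Lemma~\ref{lem:sol}(i), $\Sigma$ is the union of two closed copies of $K_0\times[0,\frac12]$, so $\dim\Sigma\le1$ and $\dim(\Sigma\times I^n)\le n+1$. Since $\Sigma\times I^n$ contains $\varphi(I)\times I^n\cong I^{n+1}$, its dimension is $n+1$ for each $n\ge1$. For $Y=Q$ we get $\dim X=\infty$.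

(2) For a nonempty set $P$ of primes let $\Sigma_P$ be a solenoid in which the quotients $q_{m+1}/q_m$ are primes from $P$, each occurring infinitely often. Then $\mathbb Q_{\Sigma_P}=\mathbb Z[1/p:p\in P]$. This group is divisible by a prime $p$ if and only if $p\in P$. Indeed, if $p\in P$, then for each $m$ there is $n$ with $pq_m\mid q_n$, so $p^{-1}q_m^{-1}\mathbb Z\subset q_n^{-1}\mathbb Z$. If $p\notin P$, then $1=p\cdot i/q_m$ would give $p\mid q_m$, which is false. So different sets $P$ give non-isomorphic groups.

By Theorem~\ref{thm:A}(b) and Lemma~\ref{lem:cik}, the set of points at which $C(\Sigma_P\times I)$ is not cik is homeomorphic to $\Sigma_P\times[0,1)\times Q$. This space is homotopy equivalent to $\Sigma_P$ because $[0,1)\times Q$ is convex. A homeomorphism $C(\Sigma_P\times I)\to C(\Sigma_{P'}\times I)$ restricts to a homeomorphism of the sets of non-cik points. So it yields a homotopy equivalence $\Sigma_P\to\Sigma_{P'}$ and, by Lemma~\ref{lem:rot}, an isomorphism $\mathbb Q_{\Sigma_{P'}}\cong\mathbb Q_{\Sigma_P}$. Hence $P=P'$. There are uncountably many sets $P$, and each hyperspace is $\frac12$-homogeneous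 and infinite dimensional by Theorem~\ref{thm:B}.

(3) Let $C(X)$ be $\frac12$-homogeneous. If $X$ is locally connected, then (i) holds by (K2) and (K1). Suppose $X$ is not locally connected.

The space $C(X)$ is cik at the point $X$. Indeed, $H(A,X)=\sup_{p\in X}d(p,A)$ does not increase when $A$ grows, so an order arc from a member of an open ball about $X$ to $X$ stays in the ball. Thus these balls are connected.

By (E1) there is $p\in X$ at which $X$ is not cik, so for some $\varepsilon>0$ the closed ball $B$ of radius $\varepsilon$ about $p$ contains no connected neighborhood of $p$. Suppose $C(X)$ is cik at $\{p\}$, and let $\mathcal N$ be a connected neighborhood of $\{p\}$ inside the $\varepsilon$-ball about $\{p\}$. The closure $\overline{\mathcal N}$ is a subcontinuum of $C(X)$ whose members lie in $B$, so $\bigcup\overline{\mathcal N}$ is a continuum in $B$ by (T2). It is a neighborhood of $p$, since $H(\{p'\},\{p\})=d(p',p)$ shows that $\{p'\}\in\mathcal N$ for all $p'$ near $p$. This contradicts the choice of $B$, so $C(X)$ is not cik at $\{p\}$.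

The set of cik points and the set of non-cik points are therefore nonempty. They partition $C(X)$, and each is invariant under homeomorphisms, hence a union of orbits. As there are exactly two orbits, these sets are the orbits, and (ii) holds.

The alternatives exclude each other because arcs and simple closed curves are locally connected. Alternative (i) occurs by (K1). For $X=\Sigma\times I$ the hyperspace is $\frac12$-homogeneous and infinite dimensional by Theorem~\ref{thm:B}, so it is not a 2-cell, and (ii) occurs.
\end{proof}

\begin{thebibliography}{9}

\bibitem{And} Anderson, 1967.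

\bibitem{BingMoise} Bing, Moise, 1949.

\bibitem{TwoOrbits} \emph{Hyperspaces With Exactly Two Orbits}, \texttt{https://hrcak.srce.hr/file/5558}.

\bibitem{Keller} Keller.

\bibitem{Kelley} Kelley, 1942.

\bibitem{Tor} Toru\'nczyk, Fund. Math. 106 (1980).

\bibitem{Woj} Wojdys{\l}awski, 1939.

\end{thebibliography}
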